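\title{The moduli space of surfaces with $K^2=7$ and $p_g=4$ is not connected}

\begin{abstract}
We show that the moduli space of minimal complex surfaces of general type with $K^2=7$ and $p_g=4$ is not connected. Let $\mathcal N$ be the locus of surfaces with a pencil $|D|$ of hyperelliptic curves of genus $3$ with $D^2=1$. We describe these surfaces as double covers of $\mathbb F_2$ and show that the covering involution has no anti-invariant first-order deformation, so that $\mathcal N$ is open. The decomposition $K=3D-N_1-N_2$ of the canonical class survives in limits and shows that $\mathcal N$ is closed. Moreover $\mathcal N$ is irreducible of dimension $38$, so it is both an irreducible and a connected component.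
\end{abstract}

\section{Introduction}

We work over $\mathbb C$. Minimal smooth projective surfaces of general type with given numerical invariants have a quasi-projective coarse moduli space, by Gieseker's theorem. Such a space has finitely many connected components, and counting them means counting the surfaces up to deformation. This paper is about the moduli space $\mathcal M$ of minimal surfaces $S$ of general type with
\[
K_S^2=7,\qquad p_g(S)=h^0(S,\mathcal O_S(K_S))=4 .
\]
Since $p_g=4$, the canonical map $\varphi_K$ is a rational map to $\mathbb P^3$. I.~Bauer classified these surfaces into ten families according to the behavior of $\varphi_K$, and these families form three irreducible components of $\mathcal M$. Bauer, Catanese and Pignatelli constructed a deformation family relating the two families on which $\varphi_K$ is birational. The problem, which we take from \cite{thesis}, is to prove or disprove the conjecture that $\mathcal M$ is connected. We show that the conjecture is false.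

\begin{definition}\label{def:N}
Let $\mathcal N\subset\mathcal M$ be the set of surfaces $S$ that carry a linear pencil $|D|$ without fixed part, with $D^2=1$ and $K_SD=3$, whose general member is a smooth hyperelliptic curve (of genus $3$).
\end{definition}

The pencil is a complete linear system: $\mathcal O_D(D)$ has degree $1$ on a curve of genus $3$, so $h^0(D)\le 1+h^0(\mathcal O_D(D))\le2$. By a \emph{genus $2$ pencil} we mean a linear pencil without fixed part whose general member is a smooth irreducible curve of genus~$2$.

\begin{theorem}\label{thm:A}
The set $\mathcal N$ and its complement are both nonempty and Zariski closed in $\mathcal M$. Hence $\mathcal M$ is not connected.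
\end{theorem}

\begin{theorem}\label{thm:B}
The set $\mathcal N$ is irreducible of dimension $38$; it is both an irreducible component and a connected component of $\mathcal M$. It contains no surface with birational canonical map and no surface with a genus $2$ pencil.
\end{theorem}

The proofs do not use Bauer's classification. Combined with her count of three irreducible components, Theorem~\ref{thm:B} shows that $\mathcal M$ has two or three connected components: $\mathcal N$, and the union of the other two irreducible components, which is connected or not according to whether these two meet. We prove nothing about the latter question.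

\subsection*{Why one would guess otherwise}
Among curves of genus $3$, being hyperelliptic is a closed condition of codimension one: every hyperelliptic curve is a limit of plane quartics. So one expects that a surface in $\mathcal N$ can be deformed so that the members of $|D|$ stop being hyperelliptic, and that $\mathcal N$ lies in the closure of a larger family. One also expects $\mathcal N$ not to be closed, because in a limit the pencil may acquire a fixed part. Either phenomenon would attach $\mathcal N$ to the rest of $\mathcal M$. Neither occurs.

\subsection*{The idea, for curves}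
Let $\pi\colon C\to\mathbb P^1$ be a double cover branched at $2g+2$ points, with involution $\sigma$, and put $L=\mathcal O(g+1)$. First-order deformations of $C$ form the space $H^1(T_C)$, which splits into the eigenspaces $H^1(T_C)^\pm$ of $\sigma$. From $K_C=\pi^*(K_{\mathbb P^1}+L)$ and $\pi_*\mathcal O_C=\mathcal O\oplus L^{-1}$ we get
\[
\pi_*T_C=(T_{\mathbb P^1}\otimes L^{-1})\oplus (T_{\mathbb P^1}\otimes L^{-2})=\mathcal O(1-g)\oplus\mathcal O(-2g).
\]
At a ramification point $t=z^2$ the invariant vector fields are generated by $z\partial_z=2t\partial_t$. So the invariant part consists of the vector fields on $\mathbb P^1$ that vanish at the branch points, which is $\mathcal O(-2g)$, and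
\[
h^1(T_C)^+=2g-1,\qquad h^1(T_C)^-=h^1(T_{\mathbb P^1}\otimes L^{-1})=g-2 .
\]
The invariant deformations move the branch points, and the anti-invariant ones destroy the involution. For $g=3$ there is one anti-invariant direction, matching the codimension above. For $g=2$ there is none, and indeed the involution extends to every deformation.

A surface $S\in\mathcal N$ behaves like a curve of genus $2$, although the members of its pencil have genus $3$. The hyperelliptic involutions glue to an involution $\sigma$ of $S$. After blowing up three isolated fixed points (and contracting some $(-2)$-curves) we obtain a double cover $\tilde X\to Y$ of a rational surface, and the anti-invariant deformations of $\tilde X$ are again $H^1(T_Y\otimes L^{-1})$. This space has dimension at most $6$, and six dimensions are used up by moving the three blown-up points. So before the blow-up there is no anti-invariant deformation, $\sigma$ extends to every deformation, and $\mathcal N$ is open.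

For closedness, the double cover provides effective classes $N_1,N_2$ with $K_S=3D-N_1-N_2$, where $D,N_1,N_2$ are orthogonal with squares $1,-1,-1$. These conditions pass to limits, and we show that they alone force $|D|$ to be a pencil without fixed part.

Section~\ref{sec:tools} recalls the tools. Section~\ref{sec:construction} constructs surfaces in $\mathcal N$, and Section~\ref{sec:structure} shows that the construction gives all of them and exhibits a surface outside $\mathcal N$. Openness, closedness and Theorem~\ref{thm:A} are proved in Sections~\ref{sec:open}, \ref{sec:closed} and~\ref{sec:A}, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.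

\section{Surfaces, blow-ups and double covers}\label{sec:tools}

A \emph{$(-n)$-curve} is a smooth rational curve of square $-n$. We write $\sim$ for linear and $\equiv$ for numerical equivalence, and we omit pull-back signs for divisors on blow-ups.

\subsection{Surfaces of general type}
We use the following standard facts, where $S$ is minimal of general type.
\begin{itemize}
\item[(S1)] (Hodge index theorem.) On a smooth projective surface, if $A^2>0$, then the intersection form is negative definite on $A^\perp$ modulo numerical equivalence; hence $A^2C^2\le (AC)^2$ for every divisor $C$.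
\item[(S2)] $K_S$ is nef and $K_S^2>0$. An irreducible curve $C$ with $K_SC=0$ is a $(-2)$-curve, and these curves span an even negative definite lattice. For every divisor $C$ the number $C^2+K_SC$ is even; for a curve it equals $2p_a(C)-2$.
\item[(S3)] Every birational self-map of $S$ is biregular, and $\operatorname{Aut}S$ is finite.
\item[(S4)] (Debarre's inequality.) If $q(S)=h^1(\mathcal O_S)>0$, then $K_S^2\ge 2p_g$.
\end{itemize}
By (S4), a surface in $\mathcal M$ has $q=0$, so $\chi(\mathcal O_S)=5$, and $c_1\colon\operatorname{Pic}S\to H^2(S,\mathbb Z)$ is injective. Conversely, if $K_S^2=7$ and $\chi(\mathcal O_S)=5$, then $p_g=4+q$, and (S4) gives $q=0$. So $\mathcal M$ is the moduli space for the invariants $K^2=7$, $\chi=5$.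

A normal surface singularity is a \emph{rational double point} (RDP) if all exceptional curves of its minimal resolution are $(-2)$-curves. If $X$ has only RDPs and $\tau\colon S'\to X$ is the minimal resolution, then $K_X$ is Cartier, $K_{S'}=\tau^*K_X$ and $R^1\tau_*\mathcal O_{S'}=0$. The canonical model $S_{\mathrm{can}}$ is obtained from $S$ by contracting all $(-2)$-curves.

\subsection{Hirzebruch surfaces}\label{ss:Fn}
On $\mathbb F_n$, $n>0$, let $\Delta_0$ be the section with $\Delta_0^2=-n$ and $F$ a fiber. Then $\operatorname{Pic}\mathbb F_n=\mathbb Z\Delta_0\oplus\mathbb ZF$, $K=-2\Delta_0-(n+2)F$, and $\Delta_0$ is the only irreducible curve of negative square. On $\mathbb F_2$ put $H=\Delta_0+2F$, so that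
\[
K_{\mathbb F_2}=-2H,\qquad H^2=2,\qquad H\Delta_0=0,\qquad HF=1 .
\]
On $\mathbb F_2\setminus\Delta_0$ there are homogeneous coordinates $t_0,t_1,y$ of weights $1,1,2$. Sections of $\mathcal O(a\Delta_0+bF)$ are forms of weight $b$ and of degree at most $a$ in $y$; the divisor of $c(t)y^k$ is $\operatorname{div}c+k\{y=0\}+(a-k)\Delta_0$. In particular a curve in $|7H|$ has an equation $f=\sum_{k=0}^7c_k(t)y^k$ with $\deg c_k=14-2k$, and it is disjoint from $\Delta_0$ if and only if the constant $c_7$ is nonzero.

\subsection{Infinitely near points}\label{ss:near}
Let $Y^*\to Y_0$ be a composition of blow-ups of a smooth surface at a finite set of points $x$, possibly infinitely near. We write $E_x$ for the exceptional curve of the blow-up at $x$ and for its strict transforms, and $\mathcal E_x$ for its total transform; then $\mathcal E_x\mathcal E_{x'}=-\delta_{xx'}$. Let $I_x$ be the set of blown-up points that lie on $E_x$. On $Y^*$,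
\[
E_x=\mathcal E_x-\sum_{x'\in I_x}\mathcal E_{x'},\qquad E_x^2=-1-|I_x| .
\]
Two exceptional curves meet at most once, transversally, and $E_x$ can meet $E_{x'}$ only if $x'\in I_x$ or $x\in I_{x'}$. If $\bar B\subset Y_0$ is a curve and $\mu_x$ is the multiplicity at $x$ of its strict transform, then the strict transform on $Y^*$ is $\bar B-\sum\mu_x\mathcal E_x$, and intersecting with $E_x$ gives the \emph{proximity inequality}
\begin{equation}\label{eq:prox}
\mu_x\ge\sum_{x'\in I_x}\mu_{x'} .
\end{equation}
Suppose that $x_1\in Y_0$ and that each of $x_2,\dots,x_r$ lies on the exceptional curve of the preceding point and on no other exceptional curve. Then a smooth germ through $x_r$ transversal to $E_{r-1}$ maps to a smooth germ $\gamma$ at $x_1$ that passes through all $x_i$. If $(\xi,\eta)$ are coordinates at $x_1$ with $\gamma=\{\eta=0\}$, then near the general point of $E_r$ the blow-up has coordinates $(u,w)$ with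
\begin{equation}\label{eq:uw}
\xi=u,\qquad \eta=u^rw,\qquad E_r=\{u=0\},
\end{equation}
and each of $\mathcal E_1,\dots,\mathcal E_r$ contains $E_r$ with coefficient $1$.

\subsection{Double covers}\label{ss:double}
Let $Y_0$ be a smooth projective surface, $R_0=\{f=0\}\in|2L_0|$ a reduced curve, and $\pi\colon X_0\to Y_0$ the surface $z^2=f$ in the total space of $L_0$. It is normal and Gorenstein, singular exactly over the singular points of $R_0$, and
\[
\pi_*\mathcal O_{X_0}=\mathcal O\oplus L_0^{-1},\qquad K_{X_0}=\pi^*(K_{Y_0}+L_0),\qquad \chi(\mathcal O_{X_0})=2\chi(\mathcal O_{Y_0})+\tfrac12L_0(K_{Y_0}+L_0),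
\]
\[
H^0(K_{X_0})=H^0(K_{Y_0})\oplus H^0(K_{Y_0}+L_0).
\]
Every normal surface that is finite of degree $2$ over $Y_0$ has this form. If $Y_0$ is rational, then $\operatorname{Pic}Y_0$ has no torsion and $X_0$ is determined by $R_0$. We have $\pi^*C\cdot c=C\cdot\pi_*c$; if $C$ is a component of $R_0$ in the smooth locus of $R_0$, then $\pi^*C=2c$ with $c\cong C$ and $c^2=\frac12C^2$.

The \emph{canonical resolution} of $X_0$ is obtained as follows. Blow up a singular point $x$ of the branch curve, of multiplicity $m_x$, put $k_x=\lfloor m_x/2\rfloor\ge1$, and replace the branch curve by its total transform minus $2k_x\mathcal E_x$ and $L_0$ by $L_0-k_x\mathcal E_x$. The new branch curve is the strict transform of the old one, plus $E_x$ if $m_x$ is odd. After finitely many steps the branch curve is smooth, and we obtain a smooth double cover $\pi\colon S^*\to Y^*$ that resolves $X_0$. The set of blown-up points does not depend on the order, and the formulas above give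
\begin{equation}\label{eq:canres}
K_{S^*}=\pi^*\Big(K_{Y_0}+L_0-\sum_x(k_x-1)\mathcal E_x\Big),\qquad \chi(\mathcal O_{S^*})=\chi(\mathcal O_{X_0})-\sum_x\frac{k_x(k_x-1)}2 .
\end{equation}
If all $k_x$ equal $1$, every exceptional curve of $S^*\to X_0$ has $K_{S^*}$-degree $0$ and negative square, so it is a $(-2)$-curve; then $X_0$ has only RDPs and $S^*$ is its minimal resolution.

\begin{example}\label{ex:33}
An ordinary quadruple point has $k=2$ and is resolved by one blow-up: by \eqref{eq:canres}, $\chi$ drops by $1$ and $K^2$ by $2$. Now take three smooth branches that are pairwise simply tangent, such as $\prod_{i=1}^3(y-\lambda_it^2)$ with distinct $\lambda_i$ (a \emph{$(3,3)$-point}). Here $m_1=3$, so $E_1$ joins the branch curve, and the three branches and $E_1$ form an ordinary quadruple point $x_2$. Again $\chi$ drops by $1$ and $K^2$ by $2$. But now $E_1$ is a $(-2)$-curve in the branch curve, its preimage is a $(-1)$-curve, and contracting it raises $K^2$ by $1$. So on the minimal resolution a $(3,3)$-point lowers both $\chi$ and $K^2$ by $1$.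
\end{example}

\subsection{Hyperelliptic fibrations with a section of fixed points}
The next lemma will be used for genus $3$ and for genus $2$.

\begin{lemma}\label{lem:ruled}
Let $\hat S\to\mathbb P^1$ be a fibration of a smooth projective surface whose general fiber is hyperelliptic of genus $g\ge2$, let $\sigma$ be a biregular involution that induces the hyperelliptic involution on the general fiber, and let $s$ be a section fixed pointwise by $\sigma$, with $s^2=-c<0$. Assume that no $(-1)$-curve in a fiber is disjoint from $s$. Then there is a reduced curve $\bar B\in|(2g+1)(\Delta_0+2cF)|$ on $\mathbb F_{2c}$, disjoint from $\Delta_0$, such that $\hat S$ is the minimal resolution of the double cover $\bar X\to\mathbb F_{2c}$ branched along $\Delta_0+\bar B$, compatibly with the fibrations and involutions; the section $s$ lies over $\Delta_0$.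
\end{lemma}

\begin{proof}
The fixed locus of $\sigma$ is a disjoint union of smooth curves and isolated points, at which $d\sigma=-1$. Let $\hat S_1$ be the blow-up of $\hat S$ at the isolated fixed points; they are not on $s$. Then $\hat Y=\hat S_1/\sigma$ is smooth, with smooth branch curve $\hat R$, and the general fiber of $\hat Y\to\mathbb P^1$ is $\mathbb P^1$. The image $\bar s$ of $s$ is a section and a connected component of $\hat R$, with $\bar s^2=2s^2=-2c$.

Every reducible fiber of $\hat Y$ contains a $(-1)$-curve disjoint from $\bar s$. Indeed, its components have negative square, so those of negative canonical degree are $(-1)$-curves. The section meets exactly one component, which has multiplicity $1$. If every $(-1)$-curve met $\bar s$, the fiber would have canonical degree at least $-1$ instead of $-2$. Contracting such curves one after another, we reach a $\mathbb P^1$-bundle over $\mathbb P^1$ with a section of square $-2c$, that is, $(\mathbb F_{2c},\Delta_0)$, and $\hat Y\to\mathbb F_{2c}$ is an isomorphism over a neighborhood of $\Delta_0$.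

Let $\bar B$ be the push-forward of $\hat R-\bar s$. It is reduced and disjoint from $\Delta_0$, so it contains no fiber. From $\bar BF=2g+1$ and $\bar B\Delta_0=0$ we get its class. The Stein factorization of $\hat S_1\to\mathbb F_{2c}$ is the normal double cover $\bar X$ branched along $\Delta_0+\bar B$, and $\hat S_1\to\bar X$ is birational. The curves over the isolated fixed points are vertical and map into $\hat R-\bar s$; as $\bar B$ contains no fiber, they are contracted in $\bar X$. Hence $\hat S_1\to\bar X$ factors through $\hat S$. The exceptional curves of $\hat S\to\bar X$ lie over points off $\Delta_0$, so they are vertical and disjoint from $s$; by assumption none is a $(-1)$-curve.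
\end{proof}

\section{Double covers of $\mathbb F_2$ with two $(3,3)$-points}\label{sec:construction}

For $g=3$, $c=1$ the lemma gives a double cover of $\mathbb F_2$ with $L_0=4\Delta_0+7F$ and $K_{\mathbb F_2}+L_0=2\Delta_0+3F$. Since $(2\Delta_0+3F)^2=-8+12=4$ and $(4\Delta_0+7F)(2\Delta_0+3F)=-16+12+14=10$, we have
\begin{equation}\label{eq:barX}
K_{\bar X}^2=8,\qquad \chi(\mathcal O_{\bar X})=7 .
\end{equation}
Contracting the $(-1)$-curve over $\Delta_0$ gives $(K^2,\chi)=(9,7)$. By Example~\ref{ex:33}, two $(3,3)$-points of $\bar B$ lead to $(7,5)$, whereas two ordinary quadruple points would lead to $(5,5)$. This suggests the following definition, in which the second $(3,3)$-point may be infinitely near to the first.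

\begin{definition}\label{def:adm}
A \emph{cluster} is a sequence $x=(x_1,\dots,x_4)$ of points, blown up in this order, with $x_1\in\mathbb F_2\setminus\Delta_0$, $x_2\in E_1$, $x_3\notin\Delta_0\cup E_1$ a point of the blow-up at $x_1,x_2$, and $x_4\in E_3\setminus E_2$. It is of \emph{type \textup{(a)}} if $x_3\notin E_2$ and of \emph{type \textup{(b)}} if $x_3\in E_2$. Let $Y$ be the blow-up of $\mathbb F_2$ at $x$, and put
\[
\Gamma=\Delta_0+E_1+E_3,\qquad L=4\Delta_0+7F-\mathcal E_1-2\mathcal E_2-\mathcal E_3-2\mathcal E_4,\qquad G=K_Y+L .
\]
An \emph{admissible pair} $(x,B)$ consists of a cluster $x$ and a curve $B\in|7H-3\sum\mathcal E_i|$ on $Y$ such that the double cover $\pi\colon\tilde X\to Y$ branched along $B+\Gamma\in|2L|$ is normal with at most RDPs.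
\end{definition}

In both types $E_1=\mathcal E_1-\mathcal E_2$ and $E_3=\mathcal E_3-\mathcal E_4$, so $\Gamma$ is a disjoint union of three $(-2)$-curves and $B+\Gamma\sim2L$. In type (a), $x_1\ne x_3$ are points of $\mathbb F_2\setminus\Delta_0$; in type (b), the four points are consecutive on a smooth germ (Section~\ref{ss:near}). See Figure~\ref{fig:graph}. From $K_Y=-2H+\sum\mathcal E_i$ we get
\[
G=2\Delta_0+3F-\mathcal E_2-\mathcal E_4,\qquad G^2=4-2=2,\qquad LG=10-4=6 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0)--(4,0);
\fill (0,0) circle (2.5pt) (2,0) circle (2.5pt) (4,0) circle (2.5pt);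
\draw[fill=white] (1,0) circle (2.5pt) (3,0) circle (2.5pt);
\node[below] at (0,-0.1) {$E_1$}; \node[below] at (1,-0.1) {$E_2$}; \node[below] at (2,-0.1) {$B$}; \node[below] at (3,-0.1) {$E_4$}; \node[below] at (4,-0.1) {$E_3$};
\node[above] at (1.5,0) {$3$}; \node[above] at (2.5,0) {$3$}; \node at (-0.6,0) {(a)};
\draw (6,0)--(10,0);
\fill (6,0) circle (2.5pt) (8,0) circle (2.5pt) (10,0) circle (2.5pt);
\draw[fill=white] (7,0) circle (2.5pt) (9,0) circle (2.5pt);
\node[below] at (6,-0.1) {$E_1$}; \node[below] at (7,-0.1) {$E_2$}; \node[below] at (8,-0.1) {$E_3$}; \node[below] at (9,-0.1) {$E_4$}; \node[below] at (10,-0.1) {$B$};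
\node[above] at (9.5,0) {$3$}; \node at (5.4,0) {(b)};
\end{tikzpicture}
\caption{The exceptional curves of $Y\to\mathbb F_2$ and the curve $B$ for clusters of type (a) and (b). An edge means that two curves meet, with intersection number $1$ unless marked $3$. Black vertices belong to the branch curve of $\tilde X\to Y$. The section $\Delta_0$ is also in the branch curve and meets none of these curves.}\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:constr}
Let $(x,B)$ be an admissible pair and $\sigma$ the covering involution of $\tilde X$.
\begin{itemize}
\item[(i)] $B$ is disjoint from $\Gamma$. It is the strict transform of a reduced curve $\bar B\in|7H|$ disjoint from $\Delta_0$. Every fiber of $\mathbb F_2$ passes through at most two of the points $x_i$.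
\item[(ii)] The reduced preimages $e_0,e_1,e_2$ of $\Delta_0,E_1,E_3$ are disjoint $(-1)$-curves in the smooth locus of $\tilde X$. Let $\rho\colon\tilde X\to X$ be their contraction to smooth points $q_0,q_1,q_2$, let $\tilde S$ and $S=S(x,B)$ be the minimal resolutions of $\tilde X$ and $X$, and let $\beta\colon\tilde S\to S$ and $\varpi\colon\tilde S\to Y$ be the induced maps:
\[
\begin{array}{ccccc}
\tilde S&\longrightarrow&\tilde X&\stackrel{\pi}{\longrightarrow}&Y\\
{\scriptstyle\beta}\downarrow& &\downarrow{\scriptstyle\rho}& &\\
S&\stackrel{\tau}{\longrightarrow}&X.& &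
\end{array}
\]
Then $K_S^2=7$, $\chi(\mathcal O_S)=5$, and $|K_{\tilde S}|=\varpi^*|G|$. The involution $\sigma$ descends to $X$, with $d\sigma_{q_i}=-1$.
\item[(iii)] There are classes $D,N_1,N_2\in\operatorname{Pic}S$ with $\beta^*D=\varpi^*F+e_0$, $\beta^*N_1=\varpi^*\mathcal E_2+e_1$, $\beta^*N_2=\varpi^*\mathcal E_4+e_2$. The classes $N_i$ are effective, and
\begin{equation}\label{eq:dec}
K_S=3D-N_1-N_2,\qquad D^2=1,\quad N_1^2=N_2^2=-1,\quad DN_1=DN_2=N_1N_2=0 .
\end{equation}
The images of the curves $\varpi^*F$ form a pencil in $|D|$ without fixed part whose general member is a smooth hyperelliptic curve of genus $3$.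
\end{itemize}
In particular, if $S$ is minimal of general type, then $S\in\mathcal N$.
\end{lemma}

\begin{proof}
(i) As $\tilde X$ is normal, $B+\Gamma$ is reduced, so $B$ contains no component of $\Gamma$. It has degree $0$ on each of them, so it is disjoint from $\Gamma$. It does not contain $E_2$ or $E_4$, which meet $E_1$ and $E_3$. Hence $B$ is the strict transform of its image $\bar B$. Being disjoint from $\Delta_0$, $\bar B$ contains no fiber. If a fiber passes through $n$ of the points, its strict transform meets $B$ with intersection number $7-3n\ge0$.

(ii) By (i) the components of $\Gamma$ lie in the smooth locus of the branch curve, and $e_i^2=\frac12(-2)$. By Section~\ref{ss:double}, $K_{\tilde S}=\varpi^*G$, $K_{\tilde S}^2=2G^2=4$, $\chi(\mathcal O_{\tilde S})=2+\frac12LG=5$, and $H^0(K_{\tilde S})=H^0(G)$ because $H^0(K_Y)=0$. Contracting three $(-1)$-curves gives $K_S^2=7$. Since $\sigma$ fixes $e_i=\mathbb P(T_{q_i}X)$ pointwise, $d\sigma_{q_i}$ is a scalar of square $1$; it is not $1$, because an automorphism of finite order can be linearized at a fixed point and $\sigma\neq\mathrm{id}$.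

(iii) A class on $\tilde S$ is pulled back from $S$ if and only if it has degree $0$ on $e_0,e_1,e_2$. We have $\varpi^*F\cdot e_0=F\Delta_0=1$, $\varpi^*\mathcal E_2\cdot e_1=\mathcal E_2(\mathcal E_1-\mathcal E_2)=1$, $\varpi^*\mathcal E_4\cdot e_2=\mathcal E_4(\mathcal E_3-\mathcal E_4)=1$, and the other six products of $\varpi^*F,\varpi^*\mathcal E_2,\varpi^*\mathcal E_4$ with the $e_i$ vanish. This gives the classes, and $h^0(N_i)=h^0(\beta^*N_i)\ge1$. Using $\varpi^*\Delta_0=2e_0$,
\[
K_{\tilde S}=4e_0+3\varpi^*F-\varpi^*\mathcal E_2-\varpi^*\mathcal E_4=\beta^*(3D-N_1-N_2)+e_0+e_1+e_2,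
\]
and $K_{\tilde S}=\beta^*K_S+\sum e_i$ gives the first formula in \eqref{eq:dec}. Next, $D^2=0+2-1=1$ and $N_i^2=-2+2-1=-1$, and the mixed products vanish because $F,\mathcal E_2,\mathcal E_4$ are orthogonal. A general fiber $F$ meets the reduced branch curve transversally in $F\cdot 2L=8$ smooth points, so $\varpi^*F$ is smooth hyperelliptic of genus $3$. It meets $e_0$ once transversally and misses $e_1,e_2$, so it maps isomorphically to $S$. The last assertion follows with (S4).
\end{proof}

\begin{proposition}\label{prop:inside}
The set $\mathcal N$ is not empty.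
\end{proposition}

\begin{proof}
Let $\phi(t_0,t_1)$ be a quadratic form with distinct zeros, let $x_1,x_3$ be the two points $\phi=y=0$, and let $x_2,x_4$ be the directions of the curve $\{y=0\}$ there. This is a cluster of type (a). Let $\bar B$ be a general member of the linear system
\[
f=\sum_{k=0}^7c_k(t)y^k,\qquad \deg c_k=14-2k,\qquad \phi^{6-2k}\mid c_k\ \text{ for }k\le2 .
\]
The system contains $y^7$ and $\phi^6t_i^2$, so its base points are $x_1,x_3$, and by Bertini's theorem $\bar B$ is smooth elsewhere; it is disjoint from $\Delta_0$. Near $x_1$ take $\xi=\phi$, $\eta=y$ as coordinates. In the chart \eqref{eq:uw} with $r=2$ we have $f=u^6(a_3w^3+a_2w^2+a_1w+a_0+u(\cdots))$, where $a_k$ is the value at $x_1$ of $c_k/\phi^{6-2k}$. These values are arbitrary, so the cubic has three distinct roots and $a_3\ne0$. Thus $x_1$ is a $(3,3)$-point: $\bar B$ has multiplicity $3$ at $x_1$ and $x_2$, and its strict transform $B$ meets $E_2$ transversally in three points and misses $E_1$. The same holds at $x_3$. So $B+\Gamma$ is smooth and $(x,B)$ is admissible.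

It remains to see that $S$ is minimal of general type. Sections of $2\Delta_0+3F$ are forms $c_3(t)+c_1(t)y$ with $\deg c_i=i$, and vanishing along $\mathcal E_2=E_2$ and $\mathcal E_4=E_4$ means vanishing at $x_1$ and $x_3$. So $H^0(G)=\{l\phi+l'y\}$ with linear forms $l,l'$, and $p_g=4$. Let $F_l$ be the fiber $l=0$, let $F_1',F_3'$ be the strict transforms of the fibers through $x_1,x_3$, and let $C_y$ be that of $\{y=0\}$. The members of $|G|$ defined by $ly$ and $l\phi$ are
\[
F_l+C_y+\Delta_0+\mathcal E_1+\mathcal E_3\qquad\text{and}\qquad F_l+F_1'+F_3'+2\Delta_0+E_1+E_3 .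
\]
For two different general forms $l$ the common components are $\Delta_0,E_1,E_3$. So the fixed part of $|K_{\tilde S}|$ is supported on $e_0,e_1,e_2$, and $|K_S|$ has no fixed part. Then $K_S$ is nef with $K_S^2=7$, so $S$ is minimal of general type.
\end{proof}

In this example $N_1$ is the image of the double cover of $E_2$ branched at the three points of $B$ and the point of $E_1$: an elliptic curve of square $-1$.

\section{The structure of the surfaces in $\mathcal N$}\label{sec:structure}

Since we want statements about all of $\mathcal N$, we must know all branch curves that can occur. The invariants $\chi$ and $K^2$ leave no choice.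

\begin{proposition}\label{prop:structure}
Let $S\in\mathcal N$ with pencil $|D|$. Then $S=S(x,B)$ for an admissible pair $(x,B)$, and $D$ is the class of Lemma~\ref{lem:constr}\textup{(iii)}.
\end{proposition}

\begin{proof}
\emph{The model over $\mathbb F_2$.} As $D^2=1$, two members of $|D|$ meet transversally in one point $q_0$, the only base point. Let $\hat S$ be the blow-up of $q_0$, with exceptional curve $e_0$; it is a section of the fibration $\hat S\to\mathbb P^1$ given by the pencil. The hyperelliptic involution of a curve is unique, so the involutions of the members define a birational involution $\sigma$ of $S$, which is biregular by (S3). It preserves every member, so it fixes $q_0$, lifts to $\hat S$, preserves $e_0$ and acts trivially on the base; hence it fixes $e_0$ pointwise. A $(-1)$-curve of $\hat S$ disjoint from $e_0$ would be a $(-1)$-curve of $S$. So Lemma~\ref{lem:ruled} applies with $g=3$, $c=1$: $\hat S$ is the minimal resolution of the double cover $\bar X\to\mathbb F_2$ branched along $\Delta_0+\bar B$, with $\bar B\in|7H|$.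

\emph{The two numerical constraints.} Let $\pi\colon S^*\to Y^*$ be the canonical resolution of $\bar X$. No point of $\Delta_0$ is blown up. We use the notation $E_x,\mathcal E_x,I_x,m_x,k_x$ of Section~\ref{sec:tools}, and $\mu_x\le m_x$ for the multiplicity of the strict transform of $\bar B$. By \eqref{eq:canres} and \eqref{eq:barX}, $\sum k_x(k_x-1)/2=7-5=2$. So exactly two points have $k=2$; we call them \emph{essential}. All other points have $k=1$. Let $\mathcal E$ be the sum of the two classes $\mathcal E_x$ with $x$ essential. Then $K_{S^*}=\pi^*(2\Delta_0+3F-\mathcal E)$ and $K_{S^*}^2=4$, while $K_{\hat S}^2=6$. So the morphism $S^*\to\hat S$ to the minimal resolution consists of exactly two blow-downs. Call a curve on $S^*$ \emph{exceptional} if it maps to a point of $\mathbb F_2$; for such a curve $c$,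
\begin{equation}\label{eq:Kc}
K_{S^*}c=-\mathcal E\cdot\pi_*c .
\end{equation}
The plan is to show that each blow-down comes from a $(3,3)$-point.

\emph{Step 1. Let $e$ be an exceptional $(-1)$-curve, lying over $E_a$. Then $E_a$ is in the branch curve, $I_a=\{b\}$ with $b$ essential and $a$ not essential, $m_a=3$ and $m_b=4$.} There are three possibilities for $\pi^*E_a$. If $\pi^*E_a=e$, then $-1=2E_a^2$, which is impossible. If $\pi^*E_a=e+e'$ with $e'=\sigma e\ne e$, then $E_a^2=-1+ee'$; as $E_a^2\le-1$, we get $E_a=\mathcal E_a$, and \eqref{eq:Kc} gives $-1=-\mathcal E\mathcal E_a\ge0$, which is impossible. So $\pi^*E_a=2e$, $E_a$ is in the branch curve and $E_a^2=-2$. Thus $I_a=\{b\}$, and \eqref{eq:Kc} reads $\mathcal E(\mathcal E_a-\mathcal E_b)=1$. This means that $b$ is essential and $a$ is not. As $m_a$ is odd and $k_a=1$, $m_a=3$. Right after blowing up $a$, the branch curve is $R_a+E_a$, where $R_a$ is the strict transform of the previous one, and $R_aE_a=3$. Every point of $R_a\cap E_a$ is singular on the branch curve, so it is blown up; hence $R_a\cap E_a=\{b\}$. For the same reason $R_a$ and $E_a$ are disjoint after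 the blow-up of $b$. Therefore $\operatorname{mult}_bR_a=R_aE_a=3$ and $m_b=4$.

\emph{Step 2. There are two exceptional $(-1)$-curves.} Otherwise $S^*\to\hat S$ contracts a $(-1)$-curve $e$ as in Step~1 and a $(-2)$-curve $c$ with $ce=1$, $K_{S^*}c=0$. Let $c$ lie over $E_x$. The ramification curve is smooth and contains $e$, so it does not contain $c$. If $\pi^*E_x=c$, then $E_x^2=-1$, so $E_x=\mathcal E_x$, and $1=ce=\mathcal E_x(\mathcal E_a-\mathcal E_b)$ gives $x=b$; then \eqref{eq:Kc} gives $K_{S^*}c=-2\mathcal E\mathcal E_b=2$, a contradiction. If $\pi^*E_x=c+\sigma c$, then $E_xE_a=(c+\sigma c)e=2$, which is impossible for two exceptional curves.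

\emph{Step 3. Let $(a_1,b_1)$, $(a_2,b_2)$ be the resulting pairs. Then $b_1,b_2$ are the two essential points.} We have $a_1\ne a_2$, since $e$ is determined by $E_a$. If $b_1=b_2$, then $E_{a_1}$ and $E_{a_2}$ meet, so one of the $a_i$, say $a_2$, lies in $I_{a_1}=\{b_1\}$; but $a_2$ is not essential. In particular every blown-up point has $m\le4$, with equality exactly at $b_1,b_2$.

\emph{Step 4. $\mu_{a_i}=\mu_{b_i}=3$.} Write $(a,b)=(a_i,b_i)$. The branch curve has multiplicity $3$ at $a$ and its strict transform has multiplicity $3$ at $b$, so each component through $a$ passes through $b$ with the same multiplicity. Two exceptional curves through $a$ are transversal and cannot both pass through $b$. So if the claim fails, exactly one exceptional curve $E_x$ of the branch curve passes through $a$, and $\mu_a=\mu_b=2$ with $a,b\in I_x$. Now $m_x$ is odd, so $m_x=3$ by Step~3, and \eqref{eq:prox} gives $3\ge\mu_x\ge4$, a contradiction.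

\emph{Step 5. After renumbering, $x=(a_1,b_1,a_2,b_2)$ is a cluster.} If $a_1,a_2$ are both points of $\mathbb F_2$, then $x$ is a cluster of type (a). Otherwise let $a_2\notin\mathbb F_2$, and let $P_0,P_1,\dots,P_n=a_2$, $n\ge1$, be the chain with $P_0\in\mathbb F_2$ and $P_{i+1}$ a point of the exceptional curve just created by blowing up $P_i$. The point $b_2$ is infinitely near to $a_2$, so it is not in the chain. By \eqref{eq:prox}, $\mu_{P_0}\ge\dots\ge\mu_{P_n}=3$. The point $P_0$ is not essential, because the $b_i$ are infinitely near points; so $m_{P_0}=3$, all $\mu_{P_i}$ equal $3$, and $E_{P_0}$ is in the branch curve. Then $m_{P_1}=4$, so $P_1=b_1$. The only exceptional curve through $P_1$ is $E_{P_0}$, so $P_0=a_1$. As $a_2$ is not essential, $n\ge2$. The point $P_2$ is not on $E_{a_1}$, since $I_{a_1}=\{b_1\}$, and $E_{b_1}$ is not in the branch curve; so $m_{P_2}=3$ and $E_{P_2}$ is in the branch curve. If $n\ge3$, then $m_{P_3}\ge4$, although $P_3\ne b_1,b_2$. So $a_2=P_2$. Finally $b_2\notin E_{b_1}$, since otherwise \eqref{eq:prox} would give $3\ge3+3$. Thus $x$ is a cluster of type (b).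

\emph{Conclusion.} Perform the canonical resolution by blowing up $x_1,\dots,x_4$ first. The multiplicities $m$ are $3,4,3,4$, so on $Y$ the branch curve is $B+\Gamma$, where $B\sim7H-3\sum\mathcal E_i$ is the strict transform of $\bar B$. All remaining points have $k=1$, so $\tilde X$ has only RDPs and $S^*=\tilde S$. The pair $(x,B)$ is admissible, $\tilde S\to\hat S$ contracts $e_1,e_2$, and $\hat S\to S$ contracts $e_0$. So $S=S(x,B)$, and the fibers of $\hat S\to\mathbb P^1$ pull back to the curves $\varpi^*F$.
\end{proof}

The decomposition \eqref{eq:dec} restricts the nef classes of small degree. Note that it implies $K_SD=3$.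

\begin{lemma}\label{lem:nef}
Let $D,N_1,N_2$ be classes on a smooth projective surface $S$ that satisfy \eqref{eq:dec}, with $N_1,N_2$ effective, and let $M$ be nef.
\begin{itemize}
\item[(i)] If $M^2=0$ and $K_SM=2$, then $DM=1$ and $\{N_1M,N_2M\}=\{0,1\}$.
\item[(ii)] If $M^2=1$ and $K_SM=3$, then $M\equiv D$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $a=DM$ and $b_i=N_iM\ge0$, so $b_1+b_2=3a-K_SM$; in both cases $a\ge1$. The class $\varrho=M-aD+b_1N_1+b_2N_2$ is orthogonal to $D,N_1,N_2$, so $\varrho^2\le0$ by (S1), with equality only if $\varrho\equiv0$. Hence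
\[
a^2-M^2=b_1^2+b_2^2-\varrho^2\ge\tfrac12(3a-K_SM)^2 .
\]
In (i) this gives $\sqrt2\,a\ge3a-2$, so $a<2$; thus $a=1$ and $b_1+b_2=1$. In (ii) it gives $2(a^2-1)\ge9(a-1)^2$; if $a>1$, then $2a+2\ge9a-9$, which fails for $a\ge2$. So $a=1$, $b_1=b_2=0$ and $\varrho^2=0$.
\end{proof}

\begin{corollary}\label{cor:excl}
A surface $S\in\mathcal N$ has no genus $2$ pencil, and its canonical map is not birational.
\end{corollary}

\begin{proof}
Let $M$ be the general member of a genus $2$ pencil. Then $M^2+K_SM=2$, $M^2\ge0$, $K_SM>0$ and $7M^2\le(K_SM)^2$, so $M^2=0$ and $K_SM=2$. By Lemma~\ref{lem:nef}, $DM=1$. The pencil has no base point, so $M$ avoids $q_0$, and $\mathcal O_M(D)$ is a globally generated line bundle of degree $1$ on a curve of genus $2$. This is impossible. Since $|K_{\tilde S}|=\varpi^*|G|$, the canonical map factors through the quotient by $\sigma$.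
\end{proof}

\begin{proposition}\label{prop:outside}
The complement $\mathcal M\setminus\mathcal N$ is not empty.
\end{proposition}

\begin{proof}
We construct $S\in\mathcal M$ with a genus $2$ pencil. On $\mathbb P^1_t\times\mathbb P^1_u$ let $(i,j)$ denote degree $i$ in $t$ and $j$ in $u$, so $(i,j)(i',j')=ij'+i'j$ and $K=(-2,-2)$. Let $q(t)$ be a cubic form with distinct roots $t_1,t_2,t_3$, let $F_i=\{t=t_i\}$, and let $\bar B$ be a general curve of bidegree $(9,6)$ of the form
\[
q^3a_0+q^2a_3u+qa_6u^2+a_9u^3+qa_6'u^4+q^2a_3'u^5+q^3a_0'u^6=0,\qquad \deg a_i=\deg a_i'=i .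
\]
The system contains $q^3$, $q^3u^6$ and $a_9u^3$, so its base points are the six points $(t_i,0)$, $(t_i,\infty)$, and $\bar B$ is smooth elsewhere. At $(t_i,0)$ the leading form is $a_0q^3+a_3(t_i)q^2u+a_6(t_i)qu^2+a_9(t_i)u^3$, a general cubic in the local coordinates $q,u$; at $(t_i,\infty)$ the same holds for $a_0',a_3',a_6',a_9$ and the coordinates $q,u^{-1}$. So $\bar B$ has ordinary triple points there, not tangent to $F_i$. As $\bar BF_i=6=3+3$, there are no other intersections. Hence $\bar B+F_1+F_2+F_3\in|2L_0|$, $L_0=(6,3)$, has six ordinary quadruple points and no other singularity.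

The canonical resolution $\pi\colon S^*\to Y^*$ blows up these six points, with $k=2$. Here $K+L_0=(4,1)$, $(K+L_0)^2=8$ and $L_0(K+L_0)=6+12=18$, so $K_{S^*}^2=2(8-6)=4$ and $\chi(\mathcal O_{S^*})=2+9-6=5$. The canonical system is the pull-back of the forms $a(t)+b(t)u$ of bidegree $(4,1)$ that vanish at the six points, that is, of the forms $q\cdot(l+l'u)$ with $l,l'$ linear; so $p_g=4$. The strict transforms $F_i'$ are $(-2)$-curves in the branch curve, and contracting the three $(-1)$-curves over them gives $S$ with $K_S^2=7$. We have $|K_{S^*}|=\pi^*(\sum F_i'+|(1,1)|)$ with $|(1,1)|$ base point free, so $|K_S|$ has no fixed part and $S$ is minimal of general type. The general fiber of the projection to $\mathbb P^1_t$ is a double cover of $\mathbb P^1_u$ with six branch points, and it misses the contracted curves. By Corollary~\ref{cor:excl}, $S\notin\mathcal N$.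
\end{proof}

\section{The involution extends to every deformation}\label{sec:open}

\subsection{Deformations of surfaces with RDPs}\label{ss:def}
For a projective surface $Z$ with at most RDPs put $T^i(Z)=\operatorname{Ext}^i(\Omega_Z,\mathcal O_Z)$. Such a surface is a normal local complete intersection. We use the following facts, in the analytic category.
\begin{itemize}
\item[(D1)] In a flat proper family, being normal with at most RDPs is an open condition on the fibers. If $\mathcal Z\to(T,0)$ is a deformation of $Z$ over a germ, then after a finite surjective base change there is a simultaneous resolution: a smooth proper family whose fibers are the minimal resolutions of the fibers of $\mathcal Z$ (Brieskorn--Tyurina--Artin).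
\item[(D2)] If $h\colon Z'\to Z$ is birational with $h_*\mathcal O_{Z'}=\mathcal O_Z$ and $R^1h_*\mathcal O_{Z'}=0$, then every deformation $\mathcal Z'$ of $Z'$ blows down to a deformation $\mathcal Z$ of $Z$, with a morphism $\mathcal Z'\to\mathcal Z$ extending $h$ (Burns--Wahl; \cite[Prop.~11.4]{KM}).
\item[(D3)] $T^0(Z)$ is the Lie algebra of $\operatorname{Aut}Z$. If $T^0(Z)=0$, then $Z$ has a universal deformation $\mathcal U\to\operatorname{Def}(Z)$, the tangent space of $\operatorname{Def}(Z)$ is $T^1(Z)$, and a deformation of $Z$ over a germ has no nontrivial automorphism that is the identity on $Z$. The obstruction to lifting a deformation along a small extension $0\to J\to A'\to A\to0$ of Artinian rings is a class in $T^2(Z)\otimes J$, compatible with isomorphisms.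
\end{itemize}
If $Z$ is birational to $S\in\mathcal M$, then $\operatorname{Aut}Z$ embeds in $\operatorname{Aut}S$, so $T^0(Z)=0$ by (S3).

Let $S=S(x,B)\in\mathcal N$. We have to choose the model on which to compute. The surface $\tilde X$ is a hypersurface in a line bundle over $Y$, so its $T^i$ are easy to find whatever the singularities of $B$ are; but it is not minimal, and it has deformations that move the points $q_i$. On the canonical model the $q_i$ might map to singular points. The surface $X$ avoids both problems: it is $\tilde X$ blown down at three smooth points. Superscripts $\pm$ denote the eigenspaces of $\sigma$.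

\subsection{The spaces $T^i$ of a double cover}

\begin{lemma}\label{lem:Ti}
Let $\pi\colon\tilde X\to Y$ be the double cover $z^2=f$ of a smooth projective surface, branched along a reduced curve $R=\{f=0\}\in|2L|$. Then $T^i(\tilde X)^-=H^i(Y,T_Y\otimes L^{-1})$, and $T^i(\tilde X)^+$ is the hypercohomology of a complex $[\mathcal A\to\mathcal O_Y(R)]$ in degrees $0,1$, where $0\to\mathcal O_Y\to\mathcal A\to T_Y\to0$ is exact. The map of the complex is multiplication by $2f$ on $\mathcal O_Y$ and induces, up to sign, the natural map $T_Y\to\mathcal O_R(R)$.
\end{lemma}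

\begin{proof}
Let $\mathbb L$ be the total space of $L$. As $\tilde X$ is a reduced hypersurface, $0\to\pi^*\mathcal O(-2L)\to\Omega_{\mathbb L}|_{\tilde X}\to\Omega_{\tilde X}\to0$ is a locally free resolution. So $T^i(\tilde X)$ is the hypercohomology of $[T_{\mathbb L}|_{\tilde X}\to\pi^*\mathcal O(2L)]$, where a vector field $v$ is sent to $v(z^2-f)$. There is an exact sequence $0\to\pi^*L\to T_{\mathbb L}|_{\tilde X}\to\pi^*T_Y\to0$, where $\pi^*L$ is spanned by $\partial_z$. Apply $\pi_*$ and use $\pi_*\mathcal O=\mathcal O\oplus L^{-1}z$. The anti-invariant part of $\pi_*T_{\mathbb L}|_{\tilde X}$ is an extension of $T_Y\otimes L^{-1}$ by $L$, spanned by $\partial_z$, and that of $\pi_*\pi^*\mathcal O(2L)$ is $L$, spanned by $z$. As $\partial_z(z^2-f)=2z$, the map is an isomorphism on the subsheaf $L$, and the anti-invariant complex is quasi-isomorphic to $T_Y\otimes L^{-1}$ in degree $0$. The invariant part $\mathcal A$ is an extension of $T_Y$ by $\mathcal O_Y$, spanned by $z\partial_z$. We have $z\partial_z(z^2-f)=2z^2=2f$ on $\tilde X$, and in a local trivialization of $L$ a vector field $v$ on $Y$ is sent to $-v(f)$.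
\end{proof}

\begin{lemma}\label{lem:blowup}
Let $\rho\colon\tilde X\to X$ be as in Lemma~\ref{lem:constr}, with $S\in\mathcal M$. There are a $\sigma$-equivariant exact sequence and a $\sigma$-equivariant isomorphism
\[
0\to\bigoplus_{i=0}^2T_{q_i}X\to T^1(\tilde X)\to T^1(X)\to0,\qquad T^2(\tilde X)\cong T^2(X).
\]
\end{lemma}

\begin{proof}
Near the curves $e_i$ the sheaf $\Omega_X$ is locally free, and elsewhere $\rho$ is an isomorphism. So $L\rho^*\Omega_X=\rho^*\Omega_X$, the sequence $0\to\rho^*\Omega_X\to\Omega_{\tilde X}\to\Omega_{\tilde X/X}\to0$ is exact, and adjunction gives $\operatorname{Ext}^i(\rho^*\Omega_X,\mathcal O_{\tilde X})=\operatorname{Ext}^i(\Omega_X,R\rho_*\mathcal O_{\tilde X})=T^i(X)$. Near $e_i$ the sequence is a locally free resolution of $\Omega_{\tilde X/X}$, so $\operatorname{Ext}^j(\Omega_{\tilde X/X},\mathcal O_{\tilde X})=H^{j-1}(Q)$, where $Q$ is the cokernel of $T_{\tilde X}\to\rho^*T_X$. In the chart $(a,b)=(u,uv)$ the map is $\partial_u\mapsto\partial_a+v\partial_b$, $\partial_v\mapsto u\partial_b$. So over $q=q_i$ the sheaf $Q$ is the quotient of $T_qX\otimes\mathcal O_{e_i}$ by the tautological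 subbundle $\mathcal O(-1)$. Hence $H^0(Q)=\bigoplus T_{q_i}X$ and $H^1(Q)=0$. The long exact sequence and $T^0(X)=0$ give the claim.
\end{proof}

\subsection{Twisted $1$-forms on $Y$}
By Serre duality $h^2(T_Y\otimes L^{-1})=h^0(\Omega_Y(G))$. This is the one number that Riemann--Roch does not give, and the whole argument rests on the following bound.

\begin{lemma}\label{lem:forms}
For every admissible pair, $h^0(Y,\Omega_Y(G))\le2$.
\end{lemma}

\begin{proof}
Recall $G=2\Delta_0+3F-\mathcal E_2-\mathcal E_4$. By Hartogs' theorem a section gives an algebraic section $\omega$ of $\Omega\otimes\mathcal O(3F)$ on $\mathbb F_2\setminus\Delta_0$ whose pull-back to $Y$ vanishes along $\mathcal E_2+\mathcal E_4$. We first find all sections and then impose the vanishing.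

\emph{Sections on $\mathbb F_2\setminus\Delta_0$.} This surface has the charts $(t,y)$ and $(t',y')=(1/t,y/t^2)$, both isomorphic to $\mathbb C^2$, and $\omega$ is a polynomial form in the first chart such that $t'^3\omega$ is regular in the second. We choose $t$ so that no $x_i$ lies over $t=\infty$. Scaling $y$ splits $\omega$ into parts $\omega_k=\alpha_k(t)y^k\,dt+\beta_k(t)y^{k-1}dy$, with $\beta_0=0$. From $dt=-t'^{-2}dt'$ and $dy=t'^{-2}dy'-2y't'^{-3}dt'$ we get
\[
t'^3\omega_k=t^{2k-3}\beta_k\,y'^{k-1}dy'-\big(t^{2k-1}\alpha_k+2t^{2k-2}\beta_k\big)y'^k\,dt' ,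
\]
and both coefficients must be regular at $t=\infty$. For $k=0$ this means $\deg\alpha_0\le1$. For $k=1$ it means $\beta_1=b_0+b_1t$ and $t\alpha_1+2\beta_1$ constant, so $\alpha_1=-2b_1$. For $k\ge2$ it forces $\beta_k=0$ and then $\alpha_k=0$. So $\omega$ lies in
\[
V=\langle\,dt,\ \ t\,dt,\ \ dy,\ \ 2y\,dt-t\,dy\,\rangle .
\]

\emph{The vanishing conditions.} Take $\gamma,\xi,\eta,u,w$ as in \eqref{eq:uw}, with $r=2$ at each of $x_1,x_3$ in type (a) and $r=4$ in type (b). If $\omega=\alpha\,d\xi+\beta\,d\eta$, the coefficient of $du$ in its pull-back is $\alpha+r\beta u^{r-1}w$. In type (a), $\omega$ vanishes along $E_2$, so $\alpha(x_1)=0$: the form $\omega$ kills the tangent direction $x_2$ at $x_1$, and in the same way it kills the direction $x_4$ at $x_3$. In type (b), $\mathcal E_2+\mathcal E_4$ contains $E_4$ twice, so $\alpha(u,u^4w)\equiv0$ modulo $u^2$; that is, $\omega|_\gamma=\alpha(\xi,0)\,d\xi$ vanishes to order $2$. We show that these are two independent conditions on $V$.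

\emph{Type \textup{(a)}.} In the given basis of $V$, evaluation at the point $(t,y)$ on the vector $(1,m)$ is the functional $(1,t,m,2y-tm)$, and evaluation on the vertical vector $(0,1)$ is $(0,0,1,-t)$. Suppose that $x_1,x_3$ lie on different fibers. If neither direction is vertical, the first two entries are independent; if both are, the last two; if exactly one is, the first entry vanishes for just one of the two nonzero functionals. Suppose that $x_1,x_3$ lie on one fiber. By Lemma~\ref{lem:constr}(i) the fiber does not pass through $x_2$ or $x_4$, so neither direction is vertical. Proportional functionals would be equal, with equal $m$ and then equal $y$; but $x_1\ne x_3$.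

\emph{Type \textup{(b)}.} Let $x_1=(0,y_1)$. If $\gamma$ is not tangent to the fiber, take $\xi=t$; the forms $dt$ and $t\,dt$ restrict to $d\xi$ and $\xi\,d\xi$. If it is tangent, take $\xi=y-y_1$. The fiber passes through $x_1,x_2$, so not through $x_3$; hence its contact with $\gamma$ has order exactly $2$, and $\gamma$ is given by $t=c\xi^2+\cdots$ with $c\ne0$. Then $dy$ and $dt$ restrict to $d\xi$ and $2c\xi\,d\xi$ modulo $\xi^2$. In both cases $V\to\mathbb C[\xi]/(\xi^2)$ is onto.
\end{proof}

For the surfaces of Proposition~\ref{prop:inside}, with $\phi$ vanishing at $t=0$ and $t=1$, the functionals are $(1,0,0,0)$ and $(1,1,0,0)$, and the forms that survive are $dy$ and $2y\,dt-t\,dy$. The condition on fibers cannot be dropped: for two points on one fiber with vertical directions the two functionals coincide.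

\begin{proposition}\label{prop:anti}
For every $S=S(x,B)\in\mathcal N$ we have $T^1(X)^-=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Ti}, $T^i(\tilde X)^-=H^i(T_Y\otimes L^{-1})$, and this vanishes for $i=0$. For a bundle $W$ of rank $2$ on $Y$, Riemann--Roch reads $\chi(W)=2\chi(\mathcal O_Y)+\frac12c_1(c_1-K_Y)-c_2$. For $W=\Omega_Y(G)$ we have $c_1=K_Y+2G$ and $c_2=c_2(Y)+K_YG+G^2$, where $c_2(Y)=4+4=8$. So, with Serre duality,
\[
\chi(T_Y\otimes L^{-1})=\chi(\Omega_Y(G))=2+G^2-c_2(Y)=-4 .
\]
Hence $\dim T^1(\tilde X)^-=4+h^0(\Omega_Y(G))\le6$. In Lemma~\ref{lem:blowup} the subspace $\bigoplus T_{q_i}X$ has dimension $6$ and is anti-invariant, since $d\sigma_{q_i}=-1$. So $\dim T^1(X)^-\le6-6=0$.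
\end{proof}

\subsection{Openness}

\begin{lemma}\label{lem:extend}
Let $S=S(x,B)\in\mathcal N$. Then $\sigma$ extends to an involution of the universal family $\mathcal U\to\operatorname{Def}(X)$ over the identity of the base, hence to every deformation of $X$ over a germ.
\end{lemma}

\begin{proof}
Composing the identification $\mathcal U_0\cong X$ with $\sigma$ gives another deformation of $X$. By universality there are a unique map $\psi\colon\operatorname{Def}(X)\to\operatorname{Def}(X)$ and an automorphism $\Sigma$ of $\mathcal U$ over $\psi$ that restricts to $\sigma$. Uniqueness gives $\psi^2=\mathrm{id}$, and $d\psi_0$ is the action of $\sigma$ on $T^1(X)$, which is trivial by Proposition~\ref{prop:anti}. Let $(\mathcal O,\mathfrak m)$ be the local ring of the base. The involution $\psi^*$ is trivial on $\mathfrak m/\mathfrak m^2$, hence on its quotients of symmetric powers $\mathfrak m^j/\mathfrak m^{j+1}$. So its $(-1)$-eigenspace on each $\mathcal O/\mathfrak m^k$ is zero, and $\psi=\mathrm{id}$ since $\bigcap\mathfrak m^k=0$. Finally $\Sigma^2$ is the identity on $X$, so $\Sigma^2=\mathrm{id}$ by (D3).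
\end{proof}

\begin{proposition}\label{prop:open}
Let $\mathcal Z\to(T,0)$ be a deformation over a germ of the canonical model of a surface $S\in\mathcal N$. Then for $t$ near $0$ the minimal resolution of $\mathcal Z_t$ is in $\mathcal N$.
\end{proposition}

\begin{proof}
By (D1), after a finite surjective base change there is a simultaneous resolution $\mathcal S\to T$, a deformation of $S$ whose fibers $S_t$ are in $\mathcal M$. By (D2) it blows down to a deformation $\mathcal X\to T$ of $X$. The fibers $X_t$ have RDPs, and $S_t\to X_t$ is the minimal resolution since $S_t$ is minimal. By Lemma~\ref{lem:extend} there is an involution $\Sigma$ of $\mathcal X$ over $T$ extending $\sigma$. We rebuild the double cover in the family.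

Near $q_i$ the map $\mathcal X\to T$ is smooth. Lift local coordinates of $X$ at $q_i$ that are anti-invariant under $\sigma$ to functions on $\mathcal X$ and take their anti-invariant parts $a,b$. Then locally $\mathcal X=T\times\mathbb C^2$ with $\Sigma(a,b)=(-a,-b)$. So the fixed locus is a section there. Blowing up the three sections gives a flat family $\tilde{\mathcal X}\to T$ with central fiber $\tilde X$ and exceptional curves $e_{i,t}$ fixed pointwise. Let $\pi\colon\tilde{\mathcal X}\to\mathcal Y=\tilde{\mathcal X}/\Sigma$. The eigensheaves of $\pi_*\mathcal O_{\tilde{\mathcal X}}$ are direct summands, so they are flat over $T$ and their formation commutes with base change. Thus $\mathcal Y$ is flat with central fiber $Y$, hence smooth over $T$ after shrinking, and the anti-invariant summand is a line bundle $\mathcal L^{-1}$ extending $L^{-1}$. So $\tilde X_t\to Y_t$ is a normal double cover branched along a reduced curve $R_t\in|2L_t|$.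

Since $H^2(\mathcal O_Y)=0$, the line bundle $\mathcal O_Y(F)$ extends to $\mathcal Y$. On $Y$ we have $h^0(F)=2=\chi(F)$ and $h^2(F)=h^0(K_Y-F)=0$, so $h^1(F)=0$. Therefore both sections extend, and $|F_t|$ is a base point free pencil with $F_t^2=0$, $K_{Y_t}F_t=-2$. The sequence $0\to\mathcal O\to\mathcal O(F_t)\to\mathcal O_{F_t}\to0$ and $H^1(\mathcal O_{Y_t})=0$ give $h^0(\mathcal O_{F_t})=1$, so the general member is a smooth rational curve. It meets $R_t$ transversally in $F_t\cdot2L_t=8$ smooth points, so $\pi^*F_t$ is a smooth hyperelliptic curve of genus $3$ in the smooth locus of $\tilde X_t$. Its degrees on $e_{0,t},e_{1,t},e_{2,t}$ are $1,0,0$ as for $t=0$, so it meets $e_{0,t}$ once transversally and misses the other two. The images in $X_t$, lifted to $S_t$, form a linear pencil $|D_t|$ without fixed part with smooth hyperelliptic general member and $D_t^2=0+1=1$; adjunction gives $K_{S_t}D_t=3$.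
\end{proof}

\section{Limits of surfaces in $\mathcal N$}\label{sec:closed}

In a family whose general member is in $\mathcal N$, the classes $D,N_1,N_2$, the relations \eqref{eq:dec} and the inequalities $h^0(D)\ge2$, $h^0(N_i)\ge1$ pass to the limit. The danger is a fixed part of $|D|$. The next proposition excludes it. The classes $N_i$ are essential: they show that the moving part could only be a genus $2$ fibration with a very special section.

\begin{proposition}\label{prop:nofixed}
Let $S\in\mathcal M$, and let $D,N_1,N_2\in\operatorname{Pic}S$ satisfy \eqref{eq:dec}, $h^0(D)\ge2$ and $h^0(N_i)\ge1$. Then $|D|$ is a pencil without fixed part whose general member is a smooth irreducible curve of genus $3$.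
\end{proposition}

\begin{proof}
Write $K=K_S$ and $|D|=|M|+Z$ with fixed part $Z$. Then $M$ is nef and nonzero, and $KM\le KD=3$. By (S1), $7M^2\le9$, so $M^2\in\{0,1\}$.

\emph{The case $M^2=1$.} Here $(KM)^2\ge7$, so $KM=3$. By Lemma~\ref{lem:nef}(ii), $Z\equiv0$, so $Z=0$. If $|D|$ mapped $S$ onto a surface, the degree of the map times the degree of the image would be at most $D^2=1$, and $S$ would be rational. So the image is a nondegenerate curve, and the general member of $|D|$ is a sum of $n\ge h^0(D)-1$ numerically equivalent irreducible curves $\Phi_i$. From $n^2\Phi_1^2=1$ we get $n=1$, so $h^0(D)=2$ and the general member is irreducible. Two members meet transversally at the unique base point, so all members are smooth there, and the general one is smooth by Bertini's theorem. Its genus is $1+\frac12(1+3)=3$.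

\emph{The case $M^2=0$.} We derive a contradiction. The system $|M|$ is base point free and maps $S$ to a curve; the Stein factorization is a fibration over $\mathbb P^1$, since $q=0$, and $M\sim n\Phi$ for a fiber $\Phi$. The number $K\Phi$ is positive by (S1) and even by (S2), so $n=1$, $KM=2$, and the fibration has genus $2$. By Lemma~\ref{lem:nef}(i), $DM=1$ and, after renumbering, $N_1M=0$, $N_2M=1$. Hence
\[
ZM=1,\qquad Z^2=(D-M)^2=-1,\qquad KZ=1 .
\]
So $Z=s+\Theta$ with a section $s\cong\mathbb P^1$ and a vertical divisor $\Theta\ge0$. An effective divisor in $|N_1|$ is vertical, and one in $|N_2|$ is a section $s'$ plus a vertical divisor. On a general fiber $M$ let $P=s\cap M$ and $P'=s'\cap M$. Then $\omega_M=\mathcal O_M(K)=\mathcal O_M(3D-N_1-N_2)=\mathcal O_M(3P-P')$. So $3P\in|\omega_M(P')|$, and $P'$ is a base point of this system because $h^0(\omega_M(P'))=2=h^0(\omega_M)$. Thus $P'=P$ and $\omega_M=\mathcal O_M(2P)$: the point $P$ is a Weierstrass point. The involution $\sigma$ of $S$ induced by the hyperelliptic involutions of the fibers, biregular by (S3), therefore fixes $s$ pointwise. Put $s^2=-c$. Then $Ks=c-2$,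 and $Ks+K\Theta=1$ with both terms nonnegative, so $c\in\{2,3\}$. These values are excluded by Lemmas~\ref{lem:c3} and~\ref{lem:c2}; for $c=3$ note that $K\Theta=0$ and $-1=Z^2=-3+2s\Theta+\Theta^2$.
\end{proof}

\begin{lemma}\label{lem:c3}
Let $S$ be minimal of general type with a fibration and a section $s$, and let $\Theta\ge0$ be a vertical divisor with $K_S\Theta=0$. Then $2s\Theta+\Theta^2\le0$.
\end{lemma}

\begin{proof}
By (S2), $\Theta$ consists of $(-2)$-curves. Both terms are additive over the fibers, so we may assume that $\Theta$ is supported in one fiber $\Phi$. Let $A$ be the component of $\Phi$ that meets $s$; it has multiplicity $1$, and $a=s\Theta$ is the coefficient of $A$ in $\Theta$. We prove $\Theta^2\le-2a$ by induction on $a$. For $a=0$ this is (S2). For $a\ge1$ let $\Theta_1$ be the coefficientwise minimum of $\Theta$ and $\Phi$, and put $\Theta_2=\Theta-\Theta_1\ge0$. The effective divisors $\Phi-\Theta_1$ and $\Theta_2$ have no common component, so $\Theta_1\Theta_2=\Phi\Theta_2-(\Phi-\Theta_1)\Theta_2\le0$. The coefficient of $A$ is $1$ in $\Theta_1$ and $a-1$ in $\Theta_2$. So $\Theta_1$ is a nonzero element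 of an even negative definite lattice, and $\Theta^2\le\Theta_1^2+\Theta_2^2\le-2-2(a-1)$.
\end{proof}

\begin{lemma}\label{lem:c2}
No surface $S\in\mathcal M$ has a genus $2$ fibration over $\mathbb P^1$ with a section $s$, $s^2=-2$, that is fixed pointwise by the hyperelliptic involution.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ruled} with $g=c=2$, such an $S$ is the minimal resolution $\nu\colon S\to\bar X$ of a normal double cover of $\mathbb F_4$ with $L_0=3\Delta_0+10F$. Here $K_{\mathbb F_4}+L_0=\Delta_0+4F$ has square $4$, and $L_0(\Delta_0+4F)=-12+12+10=10$. So $K_{\bar X}^2=8$ and $\chi(\mathcal O_{\bar X})=7$. The singularities of $\bar X$ must lower $\chi$ by $2$, that is,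
\begin{equation}\label{eq:pg2}
h^0(R^1\nu_*\mathcal O_S)=7-5=2,
\end{equation}
but $K^2$ only by $1$. We show that this is impossible.

Write $K=K_S=\nu^*K_{\bar X}-Z_K$ with an integral exceptional divisor $Z_K=\sum_PZ_{K,P}$, the sum over the singular points. For every exceptional curve $C$ we have $Z_KC=-KC\le0$. Recall that the exceptional curves over $P$ have a negative definite intersection matrix, that a divisor supported on them with nonpositive degree on each of them is effective, and that among the nonzero such divisors there is a smallest one, the \emph{fundamental cycle}, which contains every exceptional curve over $P$. We have $Z_{K,P}=0$ if and only if $KC=0$ for all $C$ over $P$, that is, if and only if $P$ is an RDP. From $7=8+Z_K^2$ we get $Z_K^2=-1$, so exactly one point $P$ is not an RDP, and $KZ_K=-Z_K^2=1$. Let $Z_f\le Z_K$ be its fundamental cycle. As $K$ is nef, $KZ_f\le1$, and $KZ_f\ne0$ since $P$ is not an RDP. So $KZ_f=1$.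

Next, $h^0(\mathcal O_{Z_f})=1$. Take a Laufer computation sequence $Z_1=C_1$, $Z_{i+1}=Z_i+C_{i+1}$ with irreducible curves $C_i$ and $Z_iC_{i+1}>0$, which ends at $Z_f$. The kernel of $\mathcal O_{Z_{i+1}}\to\mathcal O_{Z_i}$ is the line bundle $\mathcal O_{C_{i+1}}(-Z_i)$ of negative degree, so $h^0(\mathcal O_{Z_{i+1}})\le h^0(\mathcal O_{Z_i})\le\dots\le1$. Therefore
\[
0\le h^1(\mathcal O_{Z_f})=p_a(Z_f)=1+\tfrac12(Z_f^2+1),\qquad\text{so}\qquad Z_f^2\in\{-1,-3\}.
\]
If $Z_f^2=-3$, then $p_a(Z_f)=0$ and $P$ is a rational singularity by Artin's criterion; then $R^1\nu_*\mathcal O_S=0$, against \eqref{eq:pg2}. If $Z_f^2=-1$, then $(Z_K-Z_f)^2=-1+2KZ_f-1=0$, so $Z_K=Z_f$. Since $\omega_{\bar X}$ is invertible, $\mathcal O_S(-Z_K)\cong\omega_S$ over a neighborhood of $P$, and $R^1\nu_*\omega_S=0$ by the Grauert--Riemenschneider theorem. The sequence $0\to\mathcal O_S(-Z_K)\to\mathcal O_S\to\mathcal O_{Z_K}\to0$ gives $(R^1\nu_*\mathcal O_S)_P=H^1(\mathcal O_{Z_f})$, of dimension $1$. This again contradicts \eqref{eq:pg2}.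
\end{proof}

\begin{proposition}\label{prop:closed}
Let $g\colon\mathcal S\to\mathbb D$ be a smooth proper family over a disc whose fibers $S_t$ are in $\mathcal M$. If $S_t\in\mathcal N$ for uncountably many $t$, then $S_t\in\mathcal N$ for all $t$.
\end{proposition}

\begin{proof}
\emph{The classes extend.} Restriction identifies the countable group $\Lambda=H^2(\mathcal S,\mathbb Z)$ with each $H^2(S_t,\mathbb Z)$. Each $S_t\in\mathcal N$ has classes $D,N_1,N_2$ as in Lemma~\ref{lem:constr}. So there are a triple $(d,n_1,n_2)\in\Lambda^3$ and an uncountable set $U\subset\mathbb D$ such that the triple consists of the Chern classes of $D,N_1,N_2$ on $S_t$ for all $t\in U$. The sheaf $R^2g_*\mathcal O$ is a vector bundle with fibers $H^2(\mathcal O_{S_t})$ and $R^1g_*\mathcal O=0$; as $\mathbb D$ is Stein, $H^2(\mathcal S,\mathcal O)=H^0(R^2g_*\mathcal O)$. The image of $d$ is a holomorphic section that vanishes on $U$, which has an accumulation point in $\mathbb D$; so it is zero. By the exponential sequence $d$ is the class of a line bundle $\mathcal D$ on $\mathcal S$, and in the same way $n_i$ is the class of a line bundle $\mathcal N_i$.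 As $\operatorname{Pic}S_t\subset\Lambda$, these restrict to $D,N_i$ for $t\in U$, and the relations \eqref{eq:dec}, which can be read in $\Lambda$, hold for all $t$. The sets $\{h^0(\mathcal D_t)\ge2\}$ and $\{h^0(\mathcal N_{i,t})\ge1\}$ are analytic by the semicontinuity theorem and contain $U$, so they equal $\mathbb D$. Thus Proposition~\ref{prop:nofixed} applies to every $S_t$.

\emph{The members stay hyperelliptic.} Since $h^0(\mathcal D_t)=2$ for all $t$, the sheaf $g_*\mathcal D$ is locally free of rank $2$ and commutes with base change. The members of the pencils form a flat family over a $\mathbb P^1$-bundle over $\mathbb D$. The set $\mathcal V$ of smooth members is the complement of an analytic set that contains no fiber, so $\mathcal V$ is a connected manifold of dimension $2$, and it carries a smooth family of curves of genus $3$. Such a curve $C$ is hyperelliptic if and only if its canonical image lies on a conic, that is, if and only if the map $\operatorname{Sym}^2H^0(\omega_C)\to H^0(\omega_C^2)$ between spaces of dimension $6$ has determinant zero. So the hyperelliptic locus is the zero set of a section $\delta$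 of a line bundle on $\mathcal V$. For $t\in U$ it contains the general point of the irreducible curve $\mathcal V_t$, hence $\mathcal V_t$. If $\delta\ne0$, each such $\mathcal V_t$ is an irreducible component of its zero set, which has only countably many components. So $\delta=0$, and $S_t\in\mathcal N$ for all $t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

By Gieseker's theorem, $\mathcal M$ is the geometric quotient $\mathcal H/PGL$ of the quasi-projective scheme $\mathcal H$ that parametrizes the $5$-canonically embedded canonical models. Let $\mathcal N_{\mathcal H}\subset\mathcal H$ be the $PGL$-invariant set of models of surfaces in $\mathcal N$. By Proposition~\ref{prop:open}, applied to the universal family, it is open in the analytic topology.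

Let $\mathcal H_1$ be an irreducible component of $\mathcal H$ that meets $\mathcal N_{\mathcal H}$ in a point $h_0$, and let $h\in\mathcal H_1$. Join $h_0$ and $h$ by an irreducible curve in $\mathcal H_1$, with normalization $C$, and let $C_1\subset C$ be the preimage of $\mathcal N_{\mathcal H}$. It is open and nonempty. Let $t_0$ be in the closure of $C_1$. By (D1), over a small disc around $t_0$ the family has a simultaneous resolution after a finite surjective base change, and by normalizing a component we may take the new base to be a disc. The preimage of $C_1$ in this disc is open and nonempty, so uncountable, and Proposition~\ref{prop:closed} gives $t_0\in C_1$. As $C$ is connected, $C_1=C$ and $h\in\mathcal N_{\mathcal H}$.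

So each of the finitely many irreducible components of $\mathcal H$ is contained in $\mathcal N_{\mathcal H}$ or disjoint from it. Hence $\mathcal N_{\mathcal H}$ and its complement are unions of components, so they are Zariski closed. They are $PGL$-invariant, and $\mathcal M$ has the quotient topology, so their images $\mathcal N$ and $\mathcal M\setminus\mathcal N$ are closed. Both are nonempty by Propositions~\ref{prop:inside} and~\ref{prop:outside}. \qed

\section{Dimension and irreducibility of $\mathcal N$}\label{sec:B}

Both the dimension count and the irreducibility need the linear system $|B|$ on $Y$ to have the expected dimension for every admissible pair.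

\begin{lemma}\label{lem:vanish}
For every admissible pair, $-K_Y$ is nef and effective, $H^1(\mathcal O_Y(B))=H^2(\mathcal O_Y(B))=0$, and $h^0(\mathcal O_Y(B))=40$.
\end{lemma}

\begin{proof}
We have $-K_Y=2H-\sum\mathcal E_i$. It is effective, since $h^0(2H)=5+3+1=9$ and passing through the cluster imposes at most four conditions. Its degree is $0$ on $\Delta_0$ and on the curves $\mathcal E_i-\mathcal E_{i+1}$, and $1$ on the curves $\mathcal E_i$; every $E_i$ has one of these two forms. Let $C$ be any other irreducible curve, with image $\bar C\sim a\Delta_0+bF$ and multiplicities $c_i$ at $x_i$. Then $\bar C\Delta_0=b-2a\ge0$, $H\bar C=b$ and $-K_YC=2b-\sum c_i$. If $\bar C$ is a fiber, then $b=1$ and $\sum c_i\le2$ by Lemma~\ref{lem:constr}(i). Otherwise we claim $c_1+c_2\le b$. If the direction $x_2$ is vertical, then $c_1+c_2\le\bar CF=a\le b$. If not, let $x_1=(t_1,y_1)$ and let $x_2$ have slope $m$; the sections $y=y_1+m(t-t_1)+\lambda(t-t_1)^2$ are irreducible members of $|H|$ through $x_1,x_2$, and intersecting $\bar C$ with a general one gives the claim. In type (a) the same argument gives $c_3+c_4\le b$. In type (b),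 \eqref{eq:prox} gives $c_3+c_4\le c_1+c_2\le b$. So $-K_Y$ is nef.

Now $B-K_Y=9H-4\sum\mathcal E_i=-4K_Y+H$ is nef, with square $162-64>0$. The Kawamata--Viehweg (Ramanujam) vanishing theorem, $H^i(K_Y+A)=0$ for $i>0$ and $A$ nef and big, gives the vanishing, and $\chi(\mathcal O_Y(B))=1+\frac12B(B-K_Y)=1+\frac12(126-48)=40$.
\end{proof}

\begin{proposition}\label{prop:dim}
For every $S=S(x,B)\in\mathcal N$, the germ $\operatorname{Def}(X)$ is smooth of dimension $38$, and $\mathcal M$ is locally irreducible of dimension $38$ at $S$.
\end{proposition}

\begin{proof}
\emph{$T^2(\tilde X)^+=0$.} Let $R=B+\Gamma$. Lemma~\ref{lem:Ti} gives the exact sequence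
\[
H^1(\mathcal A)\to H^1(\mathcal O_Y(R))\to T^2(\tilde X)^+\to H^2(\mathcal A).
\]
Since $-K_Y$ is effective, $H^2(T_Y)^\vee=H^0(\Omega_Y(K_Y))\subset H^0(\Omega_Y)=0$; with $H^2(\mathcal O_Y)=0$ this gives $H^2(\mathcal A)=0$. For the first map, $H^1(\mathcal O_Y)=H^2(\mathcal O_Y)=0$ shows that $H^1(\mathcal A)\to H^1(T_Y)$ is onto and that
\[
H^1(\mathcal O_Y(R))\cong H^1(\mathcal O_R(R))=H^1(N_\Gamma)\oplus H^1(\mathcal O_B(B))=H^1(N_\Gamma),
\]
where $N_\Gamma$ is the normal bundle; we used $B\cap\Gamma=\emptyset$ and Lemma~\ref{lem:vanish}. So it suffices to show that $H^1(T_Y)\to H^1(N_\Gamma)$ is onto. Its cokernel embeds in $H^2(T_Y(-\log\Gamma))$, which is dual to $H^0(\Omega_Y(\log\Gamma)(K_Y))\subset H^0(\Omega_Y(\log\Gamma))$. In the residue sequence $0\to\Omega_Y\to\Omega_Y(\log\Gamma)\to\mathcal O_\Gamma\to0$ the connecting map $H^0(\mathcal O_\Gamma)\to H^1(\Omega_Y)$ sends the three generators to the classes of the components of $\Gamma$. These are independent, being orthogonal of square $-2$. So $H^0(\Omega_Y(\log\Gamma))=H^0(\Omega_Y)=0$.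

\emph{The tangent space.} By Lemma~\ref{lem:blowup} and Proposition~\ref{prop:anti}, $T^2(X)^+=0$ and $T^1(X)=T^1(\tilde X)^+$. As $T^0(\tilde X)=0$, this space has dimension $\chi(\mathcal O_Y(R))-\chi(\mathcal O_Y)-\chi(T_Y)$. Here $\chi(\mathcal O_Y(R))=\chi(\mathcal O_Y(B))+\chi(N_\Gamma)=40-3$, and Riemann--Roch with $K_Y^2=4$ gives $\chi(T_Y)=2+K_Y^2-c_2(Y)=-2$. So $\dim T^1(X)=37-1+2=38$.

\emph{Smoothness.} The space $T^2(X)$ need not vanish, but the obstructions are invariant. Write the completed local ring of $\operatorname{Def}(X)$ as $\mathcal P/I$, where $(\mathcal P,\mathfrak m)$ is a power series ring in $38$ variables $s_i$ and $I\subset\mathfrak m^2$. For $k\ge2$ let $A'=\mathcal P/(\mathfrak mI+\mathfrak m^k)\to A=\mathcal P/(I+\mathfrak m^k)$, a small extension with kernel $J$, the image of $I$. By Lemma~\ref{lem:extend} the restriction $\mathcal U_A$ has an automorphism over $A$ that extends $\sigma$, so its obstruction lies in $T^2(X)^+\otimes J=0$. Hence $\mathcal U_A$ lifts to $A'$, and by universality $\mathcal P/I\to A$ lifts to $\mathcal P/I\to A'$. The composite $\mathcal P\to A'$ sends $s_i$ to $s_i+j_i$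 with $j_i\in J$; as $\mathfrak mJ=0$, it agrees with the quotient map on $\mathfrak m^2\supset I$. It kills $I$, so $J=0$. Thus $I\subset\mathfrak mI+\mathfrak m^k$ for all $k$, so $I=\mathfrak mI$ by Krull's intersection theorem and $I=0$ by Nakayama's lemma.

\emph{Passage to $\mathcal M$.} The morphisms $S\to X\to S_{\mathrm{can}}$ satisfy the hypotheses of (D2) and give maps $\operatorname{Def}(S)\to\operatorname{Def}(X)\to\operatorname{Def}(S_{\mathrm{can}})$. The first map and the composite are blow-down maps from the minimal resolution of a surface with RDPs, and such maps are finite and surjective (Burns--Wahl, Artin). So the second map is surjective, and its fibers, being images of fibers of the composite, are finite. Hence $\operatorname{Def}(S_{\mathrm{can}})$ is irreducible of dimension $38$, and so is the germ of $\mathcal M$, which is $\operatorname{Def}(S_{\mathrm{can}})/\operatorname{Aut}(S_{\mathrm{can}})$ with a finite group.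
\end{proof}

\begin{proposition}\label{prop:irr}
The set $\mathcal N$ is irreducible.
\end{proposition}

\begin{proof}
We show that the admissible pairs form an irreducible variety $W$ that maps onto $\mathcal N$.

\emph{The parameter space.} The clusters form a smooth irreducible variety $\mathcal C$ of dimension $2+1+2+1=6$: each $x_i$ varies in a nonempty open subset of an irreducible surface or of $\mathbb P^1$. Both types occur in it. Blowing up four sections of $\mathbb F_2\times\mathcal C$ gives the family $\mathcal Y\to\mathcal C$ of the surfaces $Y$, with divisors $\mathcal E_i,E_1,E_3,\Delta_0$. Let $\mathcal C^\circ$ be the open subset where $H^1$ and $H^2$ of $7H-3\sum\mathcal E_i$ vanish. By Lemma~\ref{lem:vanish} it contains the clusters of all admissible pairs. Over $\mathcal C^\circ$ the spaces $H^0(Y,7H-3\sum\mathcal E_i)$ form a subbundle $\mathcal W$ of rank $40$ of the trivial bundle with fiber $H^0(\mathbb F_2,7H)$. Over the projective bundle of lines in $\mathcal W$ the universal branch curve has class $2L$ plus the hyperplane class, which is not divisible by $2$. So we normalize the equation: let $W_0\subset\mathcal W$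 be the set of pairs $(x,f)$ with $c_7(f)=1$. It is isomorphic to the open subset $c_7\ne0$ of the projective bundle, so it is smooth and irreducible. On $\mathbb F_2\times W_0$ the divisor $\Delta_0+\{f=0\}$ is the zero set of a section of the pull-back of $\mathcal O_{\mathbb F_2}(8\Delta_0+14F)$. Pulling back to $\mathcal Y\times_{\mathcal C}W_0$ and subtracting $2(\mathcal E_1+2\mathcal E_2+\mathcal E_3+2\mathcal E_4)$ gives the universal curve $B+\Gamma$ as the zero set of a section of $\mathcal L^2$, where $\mathcal L$ is given by the formula for $L$. So the double covers form a flat projective family $g\colon\tilde{\mathcal X}\to W_0$. By (D1) the set $W\subset W_0$ of points whose fiber is normal with at most RDPs is open. Its points are exactly the admissible pairs, since $c_7\ne0$ for these by Lemma~\ref{lem:constr}(i) and Section~\ref{ss:Fn}.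

\emph{All $S_w$, $w\in W$, are in $\mathcal N$.} Let $P_m(w)=h^0(mK_{\tilde X_w})=h^0(mK_{S_w})$. Plurigenera of smooth projective surfaces are deformation invariant, and by (D1) the surfaces $\tilde S_w$ locally form a smooth family after a finite surjective base change. So $P_m$ is locally constant, hence constant on $W$. By Propositions~\ref{prop:inside} and~\ref{prop:structure} some $S_w$ is in $\mathcal M$. Therefore all $S_w$ are of general type. For a surface of general type with minimal model $S'$ one has $P_2=\chi(\mathcal O_{S'})+K_{S'}^2$. As $P_2=12$ and $\chi=5$, the minimal model of $S_w$ has $K^2=7=K_{S_w}^2$, so $S_w$ is minimal. By Lemma~\ref{lem:constr}, $S_w\in\mathcal N$.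

\emph{The morphism to $\mathcal M$.} As $W$ is reduced and the $P_m$ are constant, the sheaves $g_*\omega_{\tilde{\mathcal X}/W}^{m}$ are locally free and commute with base change. The canonical rings of the surfaces in $\mathcal M$ are generated in bounded degree, since the canonical models form the bounded family over $\mathcal H$. So $\operatorname{Proj}\bigoplus_mg_*\omega_{\tilde{\mathcal X}/W}^{m}$ is a flat family over $W$ whose fibers are the canonical models of the $S_w$. It defines a morphism $W\to\mathcal M$, and the image is $\mathcal N$ by Proposition~\ref{prop:structure}.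
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Theorem~\ref{thm:A}, $\mathcal N$ is open and closed in $\mathcal M$, so it is a union of irreducible components and a union of connected components. It is irreducible by Proposition~\ref{prop:irr}, so it is one irreducible component and one connected component. Its dimension is $38$ by Proposition~\ref{prop:dim}. The last assertion is Corollary~\ref{cor:excl}.
\end{proof}

\begin{remark}
The dimension agrees with a count of parameters. We have $\dim W=6+39=45$. The automorphisms of $\mathbb F_2$ are the maps $(t,y)\mapsto(At,\lambda y+c_2(t))$ with $A\in GL_2$, $\lambda\neq0$ and $c_2$ a quadratic form, modulo weighted scalars, so they form a group of dimension $4+1+3-1=7$, and $45-7=38$.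
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Canonical models of surfaces with $K^2=7$ and $p_g=4$},
\texttt{http://wrap.warwick.ac.uk/128955/1/}\allowbreak\texttt{WRAP\_Theses\_Garza\%20Ledesma\_2018.pdf}

\bibitem{KM}
Koll\'ar and Mori, \emph{Classification of three-dimensional flips}.

\end{thebibliography}
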